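\title{The spectral measure of supercritical bond percolation on $\mathbb{Z}^d$ is not purely atomic}

\begin{abstract}
Let $\mu_p$ be the expected spectral measure at the origin of the adjacency operator of Bernoulli bond percolation on $\mathbb{Z}^d$. We prove that for every $d\ge 2$ and every $p>p_c(d)$ the atoms of $\mu_p$ have total mass strictly less than one. The proof has two parts. A count of poles shows that it suffices to find, in a box of side of order $n$, a block of the resolvent of rank of order $n^{d-1}$ between two sets at distance of order $n$. The rank bound is proved by a Peierls argument: a large kernel would have to survive many independent tests, provided by dangling paths of random length along a large contour. The argument also covers operators with a potential that depends on the degree, such as the graph Laplacian.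
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The averaged spectral measure}

Let $d\ge 2$ and $p\in[0,1]$. Bernoulli bond percolation is the random spanning subgraph $G_p$ of the nearest-neighbor lattice $\mathbb{Z}^d$ in which each edge is kept independently with probability $p$. Kept edges are called \emph{open}, the others \emph{closed}, and the connected components of $G_p$ are called \emph{clusters}; $C(v)$ is the cluster of $v$. Let $\theta(p)=\mathbb{P}(|C(0)|=\infty)$ and let $p_c(d)=\sup\{p:\theta(p)=0\}$ be the percolation threshold, so that $\theta(p)=0$ for $p<p_c(d)$ and $\theta(p)>0$ in the \emph{supercritical} phase $p>p_c(d)$.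

The adjacency operator $A_p$ of $G_p$ acts on $\ell^2(\mathbb{Z}^d)$ by $(A_pf)(v)=\sum_{u}f(u)$, the sum running over the neighbors $u$ of $v$ in $G_p$. It is bounded and self-adjoint, because all degrees are at most $2d$. Its spectral measure at $\delta_0$ is the unique probability measure $\mu_{G_p,0}$ on $\mathbb{R}$ with
\[
\int x^k\,d\mu_{G_p,0}(x)=\langle\delta_0,A_p^k\delta_0\rangle\qquad(k\ge 0),
\]
and the \emph{spectral measure of the percolation} is the average
\[
\mu_p=\mathbb{E}\big[\mu_{G_p,0}\big].
\]
The $k$-th moment of $\mu_p$ is the expected number of closed walks of length $k$ in $G_p$ that start at the origin. The atoms of $\mu_p$ record eigenvalues: $\mu_{G_p,0}(\{\lambda\})=\|P_\lambda\delta_0\|^2$, where $P_\lambda$ is the orthogonal projection onto $\ker(A_p-\lambda)$. Thus $\lambda$ is an atom of $\mu_p$ exactly when, with positive probability, the \emph{fixed} number $\lambda$ is an eigenvalue of $A_p$ with an eigenvector that does not vanish at the origin. We say that $\mu_p$ has a \emph{non-trivial continuous part} if $\sum_{\lambda\in\mathbb{R}}\mu_p(\{\lambda\})<1$, that is, if $\mu_p$ is not purely atomic.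

The two extreme regimes are easy. If $p<p_c(d)$, then $C(0)$ is almost surely one of countably many finite graphs, each with finitely many eigenvalues, and $\mu_p$ is purely atomic. If $p=1$, the Fourier transform maps $\delta_0$ to the constant function $1$ on $[0,1]^d$ and $A_1$ to multiplication by $2\sum_{i=1}^d\cos(2\pi u_i)$. So $\mu_1$ is the law of $2\sum_{i=1}^d\cos(2\pi U_i)$ with $U_1,\dots,U_d$ independent and uniform on $[0,1]$. Each summand has a density, hence $\mu_1$ is absolutely continuous.

For $p_c(d)<p<1$ there are many atoms. With positive probability $C(0)$ is the path $0,e_1,\dots,(j-1)e_1$, whose eigenvalues are $2\cos\frac{\pi l}{j+1}$, $1\le l\le j$, with eigenvectors $i\mapsto\sin\frac{\pi l i}{j+1}$ that do not vanish at the end vertex $i=1$. So the atoms of $\mu_p$ are dense in $[-2,2]$. The infinite cluster contributes atoms as well (this is the strict upper bound in Theorem~\ref{thm:ext} below). The question is whether the atoms exhaust the mass. They do if and only if there is a deterministic countable set $\Lambda$ with $\mu_{G_p,0}(\Lambda)=1$ almost surely. On the infinite cluster this would be a remarkable rigidity: a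 graph that is random at all distances would have to confine its spectral measure to a countable list of numbers fixed in advance. One therefore guesses that a continuous part appears as soon as there is an infinite cluster. For $d=2$ and every $p>p_c(2)$ it is known that $\mu_p$ has a non-trivial continuous part, and the extension to higher dimensions is described in \cite{Spectra} as an important open problem: \emph{is it true that for every $d\ge 3$ and every $p\in(p_c(d),1]$ the measure $\mu_p$ has a non-trivial continuous part?}

\subsection{Results}

The answer is yes, by an argument that works in all dimensions $d\ge2$.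

\begin{theorem}\label{thm:main}
Let $d\ge 2$ and $p\in(p_c(d),1]$. There is $c=c(p,d)>0$ such that $\sum_{\lambda}\mu_p(\{\lambda\})\le 1-c$.
\end{theorem}

The proof extends to potentials that depend on the degree. For $w:\{0,\dots,2d\}\to\mathbb{R}$ let $H_p=A_p+w(\deg_{G_p}(\cdot))$, where the second term is a multiplication operator. The choice $w=0$ gives $A_p$, and $w(j)=-j$ gives minus the graph Laplacian. Let $\mu_p^w$ be the averaged spectral measure of $H_p$ at $\delta_0$ and let $m_c^w(p)=1-\sum_\lambda\mu_p^w(\{\lambda\})$ be the mass of its continuous part.

\begin{theorem}\label{thm:ext}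
Let $d\ge 2$ and let $w$ be arbitrary.
\begin{enumerate}
\item For every $p$ we have $m_c^w(p)\le\theta(p)$. In particular $\mu_p^w$ is purely atomic if $\theta(p)=0$, hence for all $p<p_c(d)$.
\item For $p_c(d)<p<1$ we have $0<m_c^w(p)<\theta(p)$. For $p=1$ we have $m_c^w(1)=1$.
\end{enumerate}
\end{theorem}

Consequently, for $p\ne p_c(d)$ the measure $\mu_p^w$ has a non-trivial continuous part if and only if $p>p_c(d)$. The case $p=p_c(d)$ is covered only when $\theta(p_c(d))=0$, in which case part~1 applies. Both theorems concern the averaged measure; nothing is claimed about the spectral type of individual realizations.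

\subsection{Organization and conventions}

Since $\mu_1$ has no atoms, Theorem~\ref{thm:main} holds for $p=1$, and \emph{from now on $p_c(d)<p<1$} unless stated otherwise. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a lower bound on the rank of a block of the resolvent in a finite box (Proposition~\ref{prop:rank}). Section~\ref{sec:example} shows on a cycle of length eight how a dangling path of random length destroys a rank defect, and lays out the plan of the general proof, which occupies Sections~\ref{sec:chambers}--\ref{sec:tests}. Theorem~\ref{thm:ext} is proved in Section~\ref{sec:ext}.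

We write $G=G_p$ and $A=A_p$. For a graph $\Gamma$, $A_\Gamma$ is its adjacency matrix and $\operatorname{dist}_\Gamma$ its graph distance, equal to $\infty$ between different components. Subsets of $\mathbb{Z}^d$ are called connected or adjacent with respect to the nearest-neighbor lattice; the complement of a cube is connected because $d\ge2$. A submatrix with rows $J$ and columns $I$ is written $M[J,I]$.

The spectral parameter $x$ is an indeterminate, and all linear algebra takes place over the field $\mathbb{F}=\mathbb{R}(x)$ of rational functions. The degree of a non-zero rational function is the degree of its numerator minus the degree of its denominator, and $O(\cdot)$ for rational functions refers to $x\to\infty$. For a real square matrix $M$ the matrix $x-M$ is invertible over $\mathbb{F}$, and $(x-M)^{-1}=\sum_{k\ge0}M^kx^{-k-1}$ as a series in $1/x$. A non-zero minor has finitely many zeros and poles, so the rank over $\mathbb{F}$ of a block of $(x-M)^{-1}$ is its rank at all but finitely many real values of $x$.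

\section{From the rank of the resolvent to the mass of the atoms}\label{sec:reduction}

\subsection{Three lemmas}

In the first two lemmas $\Gamma$ is a finite graph and $M=A_\Gamma+W$ with $W$ a real diagonal matrix. (Only $W=0$ is needed for Theorem~\ref{thm:main}.) The entry $M^j(b,a)$ is a weighted sum over walks from $b$ to $a$ with $j$ steps, where a step either follows an edge, with weight $1$, or stays in place, with a weight given by $W$. There is no such walk if $j<\operatorname{dist}_\Gamma(b,a)$, and for $j=\operatorname{dist}_\Gamma(b,a)$ these walks are the shortest paths. Therefore, with $\delta=\operatorname{dist}_\Gamma(b,a)$,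
\begin{equation}\label{eq:leading}
(x-M)^{-1}(b,a)=\begin{cases}\nu\,x^{-\delta-1}+O(x^{-\delta-2})\ \text{ with }\nu\ge1, &\delta<\infty,\\ 0,&\delta=\infty,\end{cases}
\end{equation}
where $\nu$ is the number of shortest paths. The first lemma is our only tool for proving that a block of a resolvent is non-singular: each row must have a unique nearest column.

\begin{lemma}\label{lem:nonsingular}
Let $a_1,\dots,a_q,b_1,\dots,b_q$ be vertices of $\Gamma$ with $\delta_i:=\operatorname{dist}_\Gamma(b_i,a_i)<\infty$ and $\operatorname{dist}_\Gamma(b_i,a_j)>\delta_i$ for all $j\ne i$. Then the matrix $\big[(x-M)^{-1}(b_i,a_j)\big]_{i,j=1}^q$ is non-singular over $\mathbb{F}$.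
\end{lemma}

\begin{proof}
Multiply row $i$ by $x^{\delta_i+1}$. By \eqref{eq:leading}, as $x\to\infty$ the diagonal entries tend to limits $\ge1$ and the other entries are $O(1/x)$. The determinant tends to a limit $\ge1$, so it is not the zero function.
\end{proof}

The second lemma turns rank and distance into a statement about multiplicities. A minor of the resolvent between distant sets vanishes to high order at infinity, so it needs many poles, and a single eigenvalue can supply only few of them.

\begin{lemma}\label{lem:poles}
Let $m_\lambda=\dim\ker(M-\lambda)$. Let $I,J$ be sets of vertices of $\Gamma$ with $\operatorname{dist}_\Gamma(I,J)\ge D$ for a real number $D\ge0$, and suppose that $(x-M)^{-1}[J,I]$ has rank at least $r\ge1$ over $\mathbb{F}$. Then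
\[
\sum_\lambda\min(m_\lambda,r)\ge r(D+1).
\]
\end{lemma}

\begin{proof}
Choose $I'\subset I$ and $J'\subset J$ of size $r$ such that $Q=(x-M)^{-1}[J',I']$ has determinant $\Delta\neq0$. By \eqref{eq:leading} every entry of $Q$ is $O(x^{-D-1})$, so $\deg\Delta\le-r(D+1)$.

Since $M$ is symmetric, $(x-M)^{-1}=\sum_\lambda(x-\lambda)^{-1}P_\lambda$ with $P_\lambda$ the eigenprojections, and $Q=\sum_\lambda(x-\lambda)^{-1}N_\lambda$ with $N_\lambda=P_\lambda[J',I']$. The rank $r_\lambda$ of $N_\lambda$ is at most $\min(m_\lambda,r)$. Fix $\lambda$ and let $U$ be an invertible real matrix such that $UN_\lambda$ is in row echelon form, with $r_\lambda$ non-zero rows. In $UQ$ only $r_\lambda$ rows have a pole at $\lambda$, and these poles are simple. So $\Delta=\det(UQ)/\det U$ has a pole of order at most $r_\lambda$ at $\lambda$. Hence $\Delta\prod_\lambda(x-\lambda)^{r_\lambda}$ is a non-zero polynomial, and $\deg\Delta\ge-\sum_\lambda r_\lambda$. Comparing the two bounds gives $r(D+1)\le\sum_\lambda r_\lambda$.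
\end{proof}

For $r=1$ the lemma says that a graph containing two connected vertices at distance $D$ has at least $D+1$ distinct eigenvalues. In a box of side $n$ an open crossing gives about $n$ distinct eigenvalues out of $n^d$, which has no effect on $\mu_p$. With $r$ of order $n^{d-1}$ the right-hand side becomes comparable to the volume, while each single eigenvalue still contributes only $O(n^{d-1})$ to the left-hand side. The third lemma says that an atom of $\mu_p$ is visible in a finite box as an eigenvalue whose multiplicity is proportional to the volume.

\begin{lemma}\label{lem:atoms}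
Let $B\subset\mathbb{Z}^d$ be finite, let $\partial B$ be the set of vertices of $B$ with a lattice neighbor outside $B$, and let $A_B=\mathbf{1}_BA\mathbf{1}_B$ act on $\ell^2(B)$. For every $\lambda\in\mathbb{R}$,
\[
\mathbb{E}\dim\ker(A_B-\lambda)\ge|B|\,\mu_p(\{\lambda\})-|\partial B|.
\]
\end{lemma}

\begin{proof}
Let $P_\lambda$ be the projection onto $\ker(A-\lambda)$ in $\ell^2(\mathbb{Z}^d)$ and let $Y=\{\mathbf{1}_B\phi:\phi\in\ker(A-\lambda)\}$. The operator $\mathbf{1}_BP_\lambda\mathbf{1}_B$ on $\ell^2(B)$ has eigenvalues in $[0,1]$ and range in $Y$, so $\dim Y\ge\operatorname{tr}\mathbf{1}_BP_\lambda\mathbf{1}_B=\sum_{v\in B}\langle\delta_v,P_\lambda\delta_v\rangle$. By translation invariance the expectation of this sum is $|B|\mu_p(\{\lambda\})$. If $u=\mathbf{1}_B\phi\in Y$ and $v\in B\setminus\partial B$, all neighbors of $v$ lie in $B$, so $((A_B-\lambda)u)(v)=((A-\lambda)\phi)(v)=0$. Hence the kernel of the map $Y\ni u\mapsto((A_B-\lambda)u)|_{\partial B}$ is contained in $\ker(A_B-\lambda)$, and it has dimension at least $\dim Y-|\partial B|$.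
\end{proof}

\subsection{The rank bound}

For an integer $L\ge1$ we tile $\mathbb{Z}^d$ by the \emph{blocks} $B_z=Lz+\{0,\dots,L-1\}^d$, $z\in\mathbb{Z}^d$. The indices $z$ are called \emph{sites}; they form a second, coarse copy of the lattice. Comparing coordinates gives
\begin{equation}\label{eq:blockdist}
(|z-z'|_\infty-1)L<|u-u'|_\infty<(|z-z'|_\infty+1)L\qquad(u\in B_z,\ u'\in B_{z'}).
\end{equation}
For integers $k,n\ge1$ let
\[
V_n=\bigcup_{|z|_\infty\le2n}B_z,\qquad J=\bigcup_{n<|z|_\infty\le2n}B_z,\qquad S_0=\{z\in k\mathbb{Z}^d:\ z_1=0,\ |z|_\infty\le n/2\}.
\]
So $J$ is the outer shell of the box $V_n$, and $S_0$ is a sparse grid of sites in the central part of a hyperplane. Let $G_n$ be the subgraph of $G$ induced on $V_n$, $A_n=A_{V_n}$ its adjacency matrix, and $R=(x-A_n)^{-1}$.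

\begin{proposition}\label{prop:rank}
Let $d\ge2$ and $p_c(d)<p<1$. There are integers $L,k\ge1$ such that for all $n\ge2k$ the following holds with probability at least $1/2$: there is a set $I\subset\bigcup_{z\in S_0}B_z$ such that $R[J,I]$ has rank at least $r:=\lceil|S_0|/8\rceil$ over $\mathbb{F}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:rank}]
By \eqref{eq:blockdist}, $\operatorname{dist}_{G_n}(I,J)\ge nL/2$. We have $|S_0|=(2\lfloor n/2k\rfloor+1)^{d-1}\ge(n/2k)^{d-1}$ and $|V_n|=((4n+1)L)^d\le(5nL)^d$. Let $m_\lambda=\dim\ker(A_n-\lambda)$. By Lemma~\ref{lem:poles}, on an event of probability at least $1/2$,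
\[
\sum_\lambda\min(m_\lambda,r)\ge\frac{rnL}{2}\ge\frac{1}{16}\Big(\frac{n}{2k}\Big)^{d-1}nL\ge c'|V_n|,\qquad c'=\frac{1}{16\cdot5^d\,(2kL)^{d-1}}.
\]
Let $\Lambda\subset\mathbb{R}$ be finite. We bound $\min(m_\lambda,r)$ by $r$ for $\lambda\in\Lambda$ and by $m_\lambda$ for $\lambda\notin\Lambda$, use $\sum_\lambda m_\lambda=|V_n|$, and apply Lemma~\ref{lem:atoms}:
\[
\tfrac12c'|V_n|\le\mathbb{E}\sum_\lambda\min(m_\lambda,r)\le|\Lambda|r+\mathbb{E}\Big[|V_n|-\sum_{\lambda\in\Lambda}m_\lambda\Big]\le|\Lambda|r+|V_n|\big(1-\mu_p(\Lambda)\big)+|\Lambda|\,|\partial V_n|.
\]
Both $r$ and $|\partial V_n|$ are $O(n^{d-1})$, while $|V_n|\ge n^d$. Dividing by $|V_n|$ and letting $n\to\infty$ gives $\mu_p(\Lambda)\le1-c'/2$ for every finite $\Lambda$. Hence $\sum_\lambda\mu_p(\{\lambda\})\le1-c'/2$.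
\end{proof}

\begin{remark}
The order $n^{d-1}$ in Proposition~\ref{prop:rank} is the largest possible. Let $C=\partial(V_n\setminus J)$. If $y$ is supported in $V_n\setminus J$ and $f=Ry$ vanishes on $C$, then $(x-A_J)f|_J=0$, so $f|_J=0$. Thus the rank of $R[J,I]$ is at most $|C|=O(n^{d-1})$.
\end{remark}

\section{Dangling paths}\label{sec:example}

Lemma~\ref{lem:nonsingular} cannot prove Proposition~\ref{prop:rank} directly: the vertices of $I$ are much closer to each other than to $J$, and we have no control on which vertex of $I$ is nearest to a given vertex of $J$. Disjoint open paths from $I$ to $J$ do not suffice either, because the contributions of different paths to a minor can cancel. We will show that such cancellations are unlikely on a large scale, by perturbing the graph in a way that can be computed exactly.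

\begin{lemma}\label{lem:jacobi}
Let $\mathcal{J}$ be a real symmetric tridiagonal $j\times j$ matrix, $j\ge1$, whose entries next to the diagonal equal $1$. Then the rational function $(x-\mathcal{J})^{-1}(1,1)$ has exactly $j$ poles.
\end{lemma}

\begin{proof}
If $\mathcal{J}v=\lambda v$ and $v_1=0$, then rows $1,\dots,j-1$ give successively $v_2=0,\dots,v_j=0$. So $v\mapsto v_1$ is injective on each eigenspace. Hence there are $j$ simple eigenvalues, and the residue of $(x-\mathcal{J})^{-1}(1,1)$ at each of them is $v_1^2>0$, with $v$ a unit eigenvector.
\end{proof}

Let $P_j$ be the path with vertices $1,\dots,j$, let $\varphi_j=(x-A_{P_j})^{-1}(1,1)$ for $j\ge1$, and let $\varphi_0=0$. For instance $\varphi_1=1/x$ and $\varphi_2=x/(x^2-1)$. By Lemma~\ref{lem:jacobi} the function $\varphi_j$ has exactly $j$ poles, so \emph{$\varphi_0,\varphi_1,\varphi_2,\dots$ are distinct elements of $\mathbb{F}$.}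

These functions describe the effect of a dangling path. Let $\Gamma^+$ be obtained from a finite graph $\Gamma$ by attaching at a vertex $t$ a path $P=(u_1,\dots,u_j)$ of new vertices through the edge $\{t,u_1\}$. Let $f\in\mathbb{F}^{V(\Gamma^+)}$ be such that $y=(x-A_{\Gamma^+})f$ vanishes on $P$. The equations at $u_1,\dots,u_j$ read $(x-A_P)f|_P=f(t)\delta_{u_1}$, so $f(u_1)=\varphi_jf(t)$. For $g=f|_{V(\Gamma)}$ the functions $(x-A_\Gamma)g$ and $y$ differ only at $t$, by the term $f(u_1)$. Thus
\begin{equation}\label{eq:dangling}
(x-A_\Gamma)g=y|_{V(\Gamma)}+\varphi_j\,g(t)\,\delta_t ,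
\end{equation}
and this also holds, trivially, for $j=0$. Seen from $\Gamma$, the path is a potential $\varphi_j$ at the vertex $t$.

\begin{example}\label{ex:octagon}
Let $\Gamma$ be the cycle formed by the eight points of $\mathbb{Z}^2$ at $\ell^\infty$-distance $1$ from the origin, named in cyclic order $s_1,t,j_1,b,s_2,c,j_2,a$, with $s_1,j_1,s_2,j_2$ the corners. Let $I=\{s_1,s_2\}$ and $J=\{j_1,j_2\}$. The paths $s_1tj_1$ and $s_2cj_2$ are disjoint, but by symmetry the four entries of $(x-A_\Gamma)^{-1}[J,I]$ are equal, so the rank is $1$. Attach at $t$ a path with $X\ge0$ vertices to obtain $\Gamma^+$. The kernel of $(x-A_{\Gamma^+})^{-1}[J,I]$ corresponds to the functions $f$ on $\Gamma^+$ that vanish on $J$ and satisfy $((x-A_{\Gamma^+})f)(v)=0$ for $v\notin I$. By \eqref{eq:dangling} the restriction $g$ of $f$ to $\Gamma$ vanishes on $J$ and satisfies, with $\mathcal{L}=x-A_\Gamma$,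
\[
(\mathcal{L}g)(v)=0\quad\text{for }v\in\{a,b,c,j_1,j_2\},\qquad(\mathcal{L}g)(t)=\varphi_X\,g(t).
\]
Set aside the last equation, the only one that involves $X$. If $g(s_1)=x\alpha$ with $\alpha\in\mathbb{F}$, the equations at $a,j_2,c,b,j_1$ give in turn $g(a)=\alpha$, $g(c)=-\alpha$, $g(s_2)=-x\alpha$, $g(b)=-\alpha$, $g(t)=\alpha$. So the solutions form a line $E_0$ that does not depend on $X$. On this line $g(t)=\alpha$ and $(\mathcal{L}g)(t)=x\alpha-x\alpha=0$. The remaining equation is $0=\varphi_X\alpha$, which holds on all of $E_0$ if $X=0$ and forces $\alpha=0$ otherwise; in the latter case $g=0$, and then $f=0$. So the rank is $2$ for every $X\ge1$. If $X$ is uniform on $\{0,\dots,h-1\}$, the rank defect survives with probability $1/h$.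
\end{example}

The mechanism does not depend on the explicit computation. Let $E$ be a space of functions that does not depend on $X$ and on which the linear form $g\mapsto g(t)$ is not identically zero. Then at most one $\varphi\in\mathbb{F}$ satisfies $(\mathcal{L}g)(t)=\varphi\,g(t)$ for all $g\in E$, so for all values of $X$ but at most one the equation at $t$ lowers the dimension. We call this a \emph{test} at $t$. A test needs a vertex $t\notin I$ at which the functions do not all vanish. On the unit square with $I=\{s_1,s_2\}$ and $J=\{j_1,j_2\}$ the two pairs of opposite corners there is no such vertex, and the rank is indeed $1$ whatever paths are attached: the function with $f(s_1)=1$, $f(s_2)=-1$, $f|_J=0$ extends to the paths and satisfies the equations at $j_1$ and $j_2$.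

The proof of Proposition~\ref{prop:rank} runs many tests. It has four ingredients.
\begin{enumerate}
\item \emph{A reservoir of randomness} (Section~\ref{sec:chambers}). In most blocks $B_z$ we find a vertex $t_z$, well connected to the corresponding vertices in the neighboring blocks, at which a path of uniformly random length hangs, independently of everything else that matters.
\item \emph{Places to test} (Section~\ref{sec:contours}). Setting aside the equations at $\tau$ vertices adds $\tau$ dimensions to the space of solutions. To compensate we need, near each tested vertex $t$, a vertex $t'$ at which all kernel functions vanish. Kernel functions vanish on $J$, and if the kernel is large they do not all vanish near most of $I$. Between the two regions there is an interface, a family of contours with $m\gg|I|$ edges, and its edges supply the pairs $(t,t')$.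
\item \emph{Entropy} (Section~\ref{sec:counting}). The interface depends on the lengths of the paths, so it cannot be chosen before the tests are run. We use a union bound, and this is why the interface is organized into contours: there are at most $e^{O(m)}$ families of contours with $m$ edges, whereas the number of arbitrary sets of order $n^{d-1}$ sites in the box carries an extra factor $\log n$ in the exponent.
\item \emph{Energy} (Section~\ref{sec:tests}). For a fixed family we run a number of tests proportional to $m$. A large kernel allows few of them to lower the dimension, and each of the others has probability at most $1/h$. For large $h$ this beats the entropy.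
\end{enumerate}

\section{Chambers and good blocks}\label{sec:chambers}

\subsection{Facts about supercritical percolation}

We use three facts, valid for $d\ge2$ and $p>p_c(d)$.
\begin{itemize}
\item[(P1)] Almost surely there is exactly one infinite cluster $C_\infty$ \cite{AKN,BK}.
\item[(P2)] $L^d\,\mathbb{P}\big(C(0)\text{ is finite and contains a vertex at }\ell^\infty\text{-distance}\ge L\text{ from }0\big)\to0$ as $L\to\infty$. In fact the probability decays exponentially (\cite{CCGKS} with \cite{GM}; see \cite[Section 8.4]{Gri}).
\item[(P3)] There are $\rho\ge1$ and $a>0$ such that $\mathbb{P}\big(\rho|y|_1<\operatorname{dist}_G(0,y)<\infty\big)\le e^{-a|y|_1}$ for all large $|y|_1$ \cite[Theorem 1.1]{AP}.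
\end{itemize}
In the proof of Proposition~\ref{prop:rank} they enter only through Lemmas~\ref{lem:avoid} and~\ref{lem:good}, and this is the only use of the hypothesis $p>p_c(d)$.

\begin{lemma}\label{lem:avoid}
Let $U\subset\mathbb{Z}^d$ be a finite set whose points have distinct first coordinates, and let $v\notin U$. With positive probability $v$ lies in an infinite component of $G-U$, the graph $G$ with the vertices of $U$ deleted.
\end{lemma}

\begin{proof}
If $C_\infty$ meets $U$, every component of $C_\infty-U$ contains a neighbor of $U$, so there are at most $2d|U|$ components and one of them is infinite. Hence $G-U$ has an infinite component almost surely, and for some fixed $v'$ the event $\mathcal{B}$ that $v'$ lies in such a component has positive probability. The set $\mathbb{Z}^d\setminus U$ is connected: a line parallel to $e_2$ meets $U$ at most once, so from any vertex outside $U$ one of the two rays in the directions $\pm e_2$ avoids $U$ and reaches the complement of a cube containing $U$. Let $\pi$ be a lattice path from $v$ to $v'$ that avoids $U$, and let $\mathcal{B}'$ be the event that $\mathcal{B}$ holds after all edges of $\pi$ are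 declared open. Then $\mathcal{B}'\supset\mathcal{B}$, the event $\mathcal{B}'$ is independent of the edges of $\pi$, and on $\mathcal{B}'\cap\{\pi\text{ open}\}$ the vertex $v$ lies in an infinite component of $G-U$. This event has probability at least $p^{|\pi|}\mathbb{P}(\mathcal{B})>0$.
\end{proof}

\subsection{Chambers}

Let $h\ge4$ be an integer and let $L$ be a multiple of $h+3$; both are fixed at the end of this section. We want a local configuration that contains a dangling path whose length can be resampled without changing the rest of the graph and without changing the probability. The solution is to take a segment of $h$ edges, isolated from its surroundings except at one end, with exactly one edge missing.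

For $u_0\in(h+3)\mathbb{Z}^d$ let $u_j=u_0+je_1$. The \emph{chamber} with \emph{base} $u_0$ has \emph{interior} $\{u_1,\dots,u_h\}$, and $\mathcal{E}_{u_0}$ is the set of lattice edges incident to the interior. Two different bases differ by a non-zero element of $(h+3)\mathbb{Z}^d$. Therefore interiors of different chambers are at distance at least $4$, so the sets $\mathcal{E}_{u_0}$ are pairwise disjoint, and a base is never an interior vertex. Since $h+3$ divides $L$, a chamber with base in $B_z$ is contained in $B_z$.

The chamber is \emph{prepared} if exactly one of the $h$ segment edges $\{u_j,u_{j+1}\}$, $0\le j<h$, is closed, and all other edges of $\mathcal{E}_{u_0}$ that are not segment edges are closed. If the closed segment edge is $\{u_X,u_{X+1}\}$, we call $X\in\{0,\dots,h-1\}$ the \emph{cut}. The interior then consists of a path $u_1,\dots,u_X$ hanging at $u_0$ (empty if $X=0$) and the path $u_{X+1},\dots,u_h$, which is a cluster of $G$; see Figure~\ref{fig:chamber}.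

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[very thick] (0,0)--(2,0);
\draw[very thick] (3,0)--(5,0);
\draw[dotted,thick] (2,0)--(3,0);
\draw[dotted,thick] (5,0)--(6,0);
\foreach \i in {1,2,3,4,5} {\draw[dotted,thick] (\i,-1)--(\i,1);}
\draw[gray] (-1,0)--(0,0);
\draw[gray] (0,-1)--(0,1);
\foreach \i in {1,2,3,4,5} {\fill (\i,0) circle (2pt); \node[below right] at (\i,0) {$u_{\i}$};}
\draw[fill=white] (0,0) circle (3pt);
\node[below right] at (0,0) {$u_0$};
\end{tikzpicture}
\caption{A prepared chamber in $\mathbb{Z}^2$ with $h=5$ and cut $X=2$. Thick edges are open, dotted edges are closed, and the thin gray edges at the base $u_0$ are unconstrained. The path $u_1,u_2$ hangs at the base, and $u_3,u_4,u_5$ is a separate cluster. Moving the closed segment edge changes the length of the hanging path but not the number of open edges.}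
\label{fig:chamber}
\end{figure}

Let $\mathcal{G}$ be the $\sigma$-field generated by the indicators that the chambers are prepared, the states of the edges in $\mathcal{E}_{u_0}$ for the unprepared chambers, and the states of all edges outside $\bigcup_{u_0}\mathcal{E}_{u_0}$. In other words, $\mathcal{G}$ reveals everything except the cuts. The $h$ configurations of a prepared chamber all have $h-1$ open edges, hence equal probabilities, which are positive because $0<p<1$. The sets $\mathcal{E}_{u_0}$ and the set of remaining edges are disjoint, hence independent. So
\begin{equation}\label{eq:uniform}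
\text{given }\mathcal{G},\text{ the cuts of the prepared chambers are i.i.d.\ uniform on }\{0,\dots,h-1\}.
\end{equation}

Let $G^\circ$ be $G$ with the interiors of all prepared chambers deleted. It is $\mathcal{G}$-measurable and contains all bases. Each deleted piece either hangs at a single vertex or is a separate cluster. Hence a shortest path in $G$ between two vertices of $G^\circ$ avoids all prepared interiors, and $\operatorname{dist}_{G^\circ}=\operatorname{dist}_G$ on $V(G^\circ)$.

\subsection{Terminals and good sites}

In each block we select one prepared chamber. Ideally its base would lie in $C_\infty$, but this event is not local; we replace it by a connection to distance $L$, which by (P2) is almost the same. The connection is required in $G^\circ$, so that the selection does not depend on the cuts.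

The \emph{terminal} $t_z$ is the lexicographically first base in $B_z$ of a prepared chamber whose component in $G^\circ$ contains a vertex at $\ell^\infty$-distance at least $L$ from this base; $t_z$ is undefined if there is no such base. Let
\[
K=\lceil10d\rho\rceil,\qquad\kappa=2K+1 .
\]
A site $z$ is \emph{good} if $t_{z'}$ exists and $\operatorname{dist}_G(t_z,t_{z'})\le KL$ for all $z'$ with $|z'-z|_1\le1$; otherwise $z$ is \emph{bad}. Terminals and goodness are $\mathcal{G}$-measurable. Translation by an element of $L\mathbb{Z}^d$ maps chambers to chambers and preserves the lexicographic order, so $\delta_L:=\mathbb{P}(z\text{ bad})$ does not depend on $z$. A set of sites is \emph{$\kappa$-separated} if its elements have pairwise $\ell^\infty$-distance at least $\kappa$.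

\begin{lemma}\label{lem:indep}
If $Y$ is a $\kappa$-separated set of sites, the events $\{z\text{ is bad}\}$, $z\in Y$, are independent.
\end{lemma}

\begin{proof}
Whether the $G^\circ$-component of a base $u_0$ reaches distance $L$ can be decided by stopping paths at their first visit to distance $L$, so it depends on $G^\circ$ inside the $\ell^\infty$-ball of radius $L$ about $u_0$. This is determined by the edges in the ball and the sets $\mathcal{E}_u$ of the chambers whose interior meets the ball, and all these edges have both endpoints within distance $L+h\le2L$ of $u_0$. A base in $B_{z'}$ with $|z'-z|_1\le1$ is within distance $L$ of $B_z$. So the terminals $t_{z'}$ are determined by the edges within distance $3L$ of $B_z$. Given the terminals, the events $\operatorname{dist}_G(t_z,t_{z'})\le KL$ are determined by the edges within distance $KL$ of $B_z$. As $K\ge3$, goodness of $z$ depends only on the edges with both endpoints within $\ell^\infty$-distance $KL$ of $B_z$. By \eqref{eq:blockdist}, blocks of distinct sites of $Y$ are at distance greater than $(\kappa-1)L=2KL$, so these sets of edges are disjoint.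
\end{proof}

\begin{lemma}\label{lem:good}
For fixed $h$, $\delta_L\to0$ as $L\to\infty$ along multiples of $h+3$.
\end{lemma}

\begin{proof}
Take $z=0$, let $N_0=\{z':|z'|_1\le1\}$ and $B^*=\bigcup_{z'\in N_0}B_{z'}$. We show that four events have probability tending to $1$ and that together they make $0$ good.

(a) \emph{Every $t_{z'}$, $z'\in N_0$, exists.} By Lemma~\ref{lem:avoid} with $U=\{u_1,\dots,u_h\}$, the base $u_0$ of a given chamber lies in an infinite component of $G-U$ with positive probability. This event depends only on edges outside $\mathcal{E}_{u_0}$, so it is independent of preparedness. Hence the probability $q$ that the chamber is prepared and $u_0\in C_\infty$ is positive. Translation by $(h+3)e_1$ preserves the product measure and is ergodic. By the ergodic theorem, the fraction of the bases $j(h+3)e_1$, $0\le j<L/(h+3)$, with this property tends to $q$ almost surely. These bases lie in $B_0$. So with probability tending to $1$ the block $B_0$ contains the base of a prepared chamber in $C_\infty$, and by translation invariance the same holds for any fixed finite number of blocks simultaneously. The $G^\circ$-component of such a base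 is $C_\infty\cap V(G^\circ)$, because $\operatorname{dist}_{G^\circ}=\operatorname{dist}_G$ on $V(G^\circ)$. This set is infinite, since $C_\infty$ is obtained from it by attaching fewer than $h$ vertices at some of its vertices. So the base qualifies, and the terminal of the block exists.

(b) \emph{Every existing $t_{z'}$, $z'\in N_0$, lies in $C_\infty$.} The cluster of a terminal reaches distance $L$. By (P2) and a union bound over the $(2d+1)L^d$ vertices of $B^*$, with probability tending to $1$ no vertex of $B^*$ has a finite cluster that reaches distance $L$. By (P1) the terminals then lie in $C_\infty$.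

(c) \emph{$C_\infty$ meets $B_{3e_1}$.} This was shown in (a) for any fixed block.

(d) \emph{$\operatorname{dist}_G(u,v)\le5d\rho L$ for all connected pairs $u\in B^*$, $v\in B_{3e_1}$.} The detour through $B_{3e_1}$ is needed because (P3) controls only distant pairs, while two neighboring terminals may be close. By \eqref{eq:blockdist}, $L<|u-v|_\infty<5L$, so $L<|u-v|_1<5dL$. By (P3) and a union bound over $(2d+1)L^{2d}$ pairs, with probability at least $1-(2d+1)L^{2d}e^{-aL}$ all connected pairs satisfy $\operatorname{dist}_G(u,v)\le\rho|u-v|_1$.

On the four events pick $v\in C_\infty\cap B_{3e_1}$. Then $\operatorname{dist}_G(t_0,t_{z'})\le\operatorname{dist}_G(t_0,v)+\operatorname{dist}_G(v,t_{z'})\le10d\rho L\le KL$ for all $z'\in N_0$.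
\end{proof}

\subsection{The constants}\label{sub:constants}

Choosing greedily, and discarding at each step the at most $(2\kappa-1)^d$ sites at distance less than $\kappa$ from the chosen one, we see that
\begin{equation}\label{eq:greedy}
\text{every finite set }Y\text{ of sites has a }\kappa\text{-separated subset of size at least }|Y|/(2\kappa)^d .
\end{equation}
We now fix the constants, in the following order; $K$ and $\kappa$ depend only on $d$ and $p$.
\begin{itemize}
\item $\gamma=\dfrac{1}{8d(2\kappa)^d}$ is the number of tests per contour edge, and $C_d=288(d-1)^2$ is the entropy constant of Lemma~\ref{lem:count}.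
\item $s\ge1$ is an integer with $(2s+1)^{d-1}\ge1/\gamma$ (possible because $d\ge2$), and $k=dsK+s+1$. Note that $k>2s$.
\item $h\ge4$ is an integer with $C_d\,(4/h)^{\gamma/2}\le\frac14$.
\item $L$ is a multiple of $h+3$ such that $\delta=\delta_L$ satisfies $4C_d\,\delta^{\gamma}\le\frac14$ and $2(2s+1)^d\delta\le\frac1{10}$. It exists by Lemma~\ref{lem:good}.
\end{itemize}
The order matters: $\gamma,C_d,s,k$ do not depend on $h$ or $L$. Large $h$ makes prepared chambers very rare, and this is paid for by the choice of $L$, which affects only the constant $c$ of Theorem~\ref{thm:main}. From now on $n\ge2k$. Then $n/2+s\le n$, $|S_0|\ge3$, and, by \eqref{eq:blockdist} and $n-1\ge dsK$,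
\begin{equation}\label{eq:inside}
\text{every path of length}\le dsKL\text{ that starts in a block }B_z\text{ with }|z|_\infty\le n+1\text{ stays in }V_n .
\end{equation}

\section{A large kernel is surrounded by large contours}\label{sec:contours}

This section is deterministic. Let $Q_z=z+\{-s,\dots,s\}^d$ and
\[
S=\{z\in S_0:\text{ all sites of }Q_z\text{ are good}\},\qquad I=\{t_z:z\in S\}.
\]
The set $S$ of \emph{sources} and the set $I$ are $\mathcal{G}$-measurable, and $|I|=|S|$. Let
\[
\mathcal{K}=\{f\in\mathbb{F}^{V_n}:\ (x-A_n)f\text{ vanishes outside }I,\ f|_J=0\}.
\]
The map $y\mapsto Ry$ is an isomorphism from the kernel of $R[J,I]$ onto $\mathcal{K}$, so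
\begin{equation}\label{eq:rank}
\operatorname{rank}R[J,I]=|S|-\dim\mathcal{K}.
\end{equation}
A good site $z$ with $|z|_\infty\le2n$ is \emph{silent} if $f(t_z)=0$ for all $f\in\mathcal{K}$, and \emph{live} otherwise. Good sites with $n<|z|_\infty\le2n$ are silent, since their terminals lie in $J$. We study the consequences of the assumption
\begin{equation}\label{eq:star}
|S|\ge\tfrac12|S_0|\qquad\text{and}\qquad\dim\mathcal{K}\ge\tfrac34|S| .
\end{equation}
A source $z$ is \emph{surrounded} if all sites of $Q_z$ are live. A silent site near a source imposes a linear condition on the kernel, and sources are so far apart that these conditions are independent. This gives the first consequence.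

\begin{lemma}\label{lem:surrounded}
The number of surrounded sources is at least $\dim\mathcal{K}$.
\end{lemma}

\begin{proof}
Let $S'$ be the set of sources that are not surrounded. For $z\in S'$ pick a site $z^*\in Q_z$ that is not live; it is good and $|z^*|_\infty\le n$, so it is silent. Join $z^*$ to $z$ by a nearest-neighbor chain of at most $ds$ steps in $Q_z$. All sites of the chain are good, so $\operatorname{dist}_G(t_{z^*},t_z)\le dsKL$, and by \eqref{eq:inside} the same bound holds in $G_n$. For $\tilde z\in S'\setminus\{z\}$ we have $|z^*-\tilde z|_\infty\ge k-s$, so by \eqref{eq:blockdist} $\operatorname{dist}_{G_n}(t_{z^*},t_{\tilde z})\ge|t_{z^*}-t_{\tilde z}|_\infty>(k-s-1)L=dsKL$. By Lemma~\ref{lem:nonsingular} the matrix $[R(t_{z^*},t_{\tilde z})]_{z,\tilde z\in S'}$ is non-singular. Hence the conditions $(Ry)(t_{z^*})=0$, $z\in S'$, are $|S'|$ independent linear conditions on $y\in\mathbb{F}^I$. They hold whenever $Ry\in\mathcal{K}$, so $\dim\mathcal{K}\le|S|-|S'|$.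
\end{proof}

A \emph{contour} is the set of lattice edges between $D$ and $\mathbb{Z}^d\setminus D$, where $D$ is a finite non-empty connected set of sites with connected complement. Removing the contour from the lattice leaves exactly two components, so the contour determines $D$, and each of its edges has an \emph{inner} endpoint in $D$ and an \emph{outer} endpoint outside. Let $\mathfrak{P}_m$ be the set of families $\{\Pi_i\}$ of contours of pairwise disjoint and non-adjacent sets $D_i\subset\{|z|_\infty\le n\}$, each containing a point of $S_0$, with $\sum_i|\Pi_i|=m$. The $\Pi_i$ are then disjoint. We write $\Pi$ for the family and for the union of its contours, a set of $m$ edges; see Figure~\ref{fig:contour}.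

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!20] (-3.7,-3.7) rectangle (3.7,3.7);
\fill[white] (-2.8,-2.8) rectangle (2.8,2.8);
\draw (-3.7,-3.7) rectangle (3.7,3.7);
\draw (-2.8,-2.8) rectangle (2.8,2.8);
\foreach \y in {-1.5,0,1.5} {\draw (-0.4,\y-0.4) rectangle (0.4,\y+0.4); \fill (0,\y) circle (1.8pt);}
\draw[very thick] (-1,-0.7)--(-1,0.6)--(-1.6,0.6)--(-1.6,2.2)--(0.9,2.2)--(0.9,0.9)--(1.5,0.9)--(1.5,-0.7)--cycle;
\draw[dashed] (-3.7,0.2)--(3.7,0.2);
\draw[fill=white] (0.25,-1.7) circle (1.8pt);
\node at (3.25,-3.25) {$J$};
\node at (-1.05,1.5) {$D_1$};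
\node at (1.35,1.8) {$\Pi_1$};
\node at (0.85,-1.7) {$z^*$};
\end{tikzpicture}
\caption{The lattice of sites for $d=2$, not to scale. Kernel functions vanish on the gray shell $J$. The black dots are sources $z$ with their cubes $Q_z$. The two upper cubes consist of live sites and are enclosed in a set $D_1$; the thick curve crosses the edges of its contour $\Pi_1$. The lower cube contains a silent site $z^*$. Each horizontal line through an enclosed cube (dashed) contains at least two edges of $\Pi_1$.}
\label{fig:contour}
\end{figure}

\begin{lemma}\label{lem:contours}
Assume \eqref{eq:star}. Then there are $m\ge|S_0|/(2\gamma)$ and $\Pi\in\mathfrak{P}_m$ such that for every edge of $\Pi$ the inner endpoint is live or bad, and the outer endpoint is silent or bad.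
\end{lemma}

\begin{proof}
Let $\Sigma$ be the set of sites with $|z|_\infty\le n$ that are live or bad. Let $\mathcal{D}$ be the component of $\mathbb{Z}^d\setminus\Sigma$ that contains the connected set $\{|z|_\infty>n\}$, and let $D_1,D_2,\dots$ be the components of $\mathbb{Z}^d\setminus\mathcal{D}$. They are contained in $\{|z|_\infty\le n\}$ and pairwise non-adjacent, so every neighbor of $D_j$ outside $D_j$ lies in $\mathcal{D}$. In particular each $D_j$ is adjacent to $\mathcal{D}$, and $\mathbb{Z}^d\setminus D_i=\mathcal{D}\cup\bigcup_{j\ne i}D_j$ is connected. Keep those $D_i$ that contain a surrounded source, let $\Pi$ be the family of their contours and $m=|\Pi|$. Then $\Pi\in\mathfrak{P}_m$.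

Let $\{z,z'\}\in\Pi$ with $z$ inner and $z'\in\mathcal{D}$ outer. Then $z\in\Sigma$, since otherwise $z$ would belong to $\mathcal{D}$; so $z$ is live or bad. If $z'$ is good, then either $|z'|_\infty\le n$ and $z'\notin\Sigma$, or $|z'|_\infty=n+1$; in both cases $z'$ is silent.

For a surrounded source $z$, the connected set $Q_z\subset\Sigma$ is contained in one $D_i$, which is kept. A line parallel to $e_1$ that meets the finite set $D_i$ enters and leaves it, so it contains at least two edges of $\Pi_i$. Each $Q_z$ is met by $(2s+1)^{d-1}$ such lines, and no line meets two cubes $Q_z$, $z\in S_0$, because $z_1=0$ on $S_0$ and $k>2s$. By Lemma~\ref{lem:surrounded} and \eqref{eq:star} there are at least $\frac34\cdot\frac12|S_0|$ surrounded sources, so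
\[
m\ge2(2s+1)^{d-1}\cdot\tfrac38|S_0|\ge\frac{3}{4\gamma}|S_0|\ge\frac{|S_0|}{2\gamma}.\qedhere
\]
\end{proof}

The last computation is the reason for the cubes $Q_z$ and for placing $S_0$ in a hyperplane. Only a fraction $\gamma$ of the contour edges can be tested, and under \eqref{eq:star} up to $|S|/4$ tests may lower the dimension. The cubes inflate the contours by the factor $(2s+1)^{d-1}\ge1/\gamma$, so that the tests outnumber these losses. Since $1/\gamma\ge16d$, the family of Lemma~\ref{lem:contours} satisfies
\begin{equation}\label{eq:msize}
m\ge8d|S_0|\qquad\text{and}\qquad\gamma m\ge\tfrac12|S_0| .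
\end{equation}

\section{Counting contours}\label{sec:counting}

\begin{lemma}\label{lem:count}
If $m\ge|S_0|$, then $|\mathfrak{P}_m|\le C_d^{\,m}$.
\end{lemma}

\begin{proof}
We show that a contour is a connected object in a graph of bounded degree, and that it passes close to each point it encloses. A \emph{square} is a cycle of length $4$ in $\mathbb{Z}^d$. To a closed walk we associate the set of edges that it uses an odd number of times, and we add sets of edges modulo $2$.

\emph{Squares generate closed walks.} Write a closed walk as a word in the letters $\pm e_i$. Interchanging two consecutive letters $\pm e_i,\pm e_j$ with $i\ne j$ changes the associated set by a square. After finitely many interchanges all letters $\pm e_1$ come first, then all letters $\pm e_2$, and so on. Each of these $d$ subwords has total displacement zero, so it is a closed walk on a line and uses every edge an even number of times. Hence the set associated with the original walk is a sum of squares.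

\emph{Contours are connected.} Call two lattice edges \emph{linked} if they lie in a common square. Let $\Pi_1$ be the contour of $D_1$ and split it into two non-empty parts $\Pi'$ and $\Pi''$. Choose $e'\in\Pi'$ and $e''\in\Pi''$. Join their inner endpoints by a path in $D_1$ and their outer endpoints by a path in the complement; this is where both sets must be connected. We obtain a closed walk that uses no edge of $\Pi_1$ other than $e'$ and $e''$, and each of these once. Write it as a sum of squares. The parity of the intersection with $\Pi'$ is additive and is odd for the walk, so some square $O$ has $|O\cap\Pi'|$ odd. A cycle crosses between $D_1$ and its complement an even number of times, so $|O\cap\Pi_1|$ is even and $|O\cap\Pi''|$ is odd. Thus some edge of $\Pi'$ is linked to some edge of $\Pi''$, and $\Pi_1$ is connected for the linking relation. Each edge lies in $2(d-1)$ squares, so it is linked to at most $\Delta=6(d-1)$ edges. A connected set of $m_1$ elements containing a given element is the range of a walk of $2(m_1-1)$ steps around a spanning tree, starting at that element. So there are at most $\Delta^{2m_1}$ such sets.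

\emph{Anchoring.} Let $v\in D_1$, $|\Pi_1|=m_1$, and let $j\ge0$ be least with $v+(j+1)e_1\notin D_1$. The edge $\{v+je_1,v+(j+1)e_1\}$ belongs to $\Pi_1$. The $j+1$ parallel lines $v+le_1+\mathbb{Z}e_2$, $0\le l\le j$, meet $D_1$, so each contains an edge of $\Pi_1$, and $j+1\le m_1$. Hence for given $v$ there are at most $m_1\Delta^{2m_1}\le(2\Delta^2)^{m_1}$ contours with $m_1$ edges that enclose $v$.

\emph{Families.} A family in $\mathfrak{P}_m$ is specified by the set of the lexicographically first points of $D_i\cap S_0$ (a subset of $S_0$, at most $2^{|S_0|}$ choices), the sizes $m_i$ listed in the order of these points (a composition of $m$, at most $2^m$ choices), and the contours themselves (at most $\prod_i(2\Delta^2)^{m_i}$ choices). For $m\ge|S_0|$ the product is at most $(8\Delta^2)^m=C_d^{\,m}$.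
\end{proof}

\section{The tests and the proof of the rank bound}\label{sec:tests}

\subsection{Bad sites}

Two standard estimates show that bad sites do no harm. First, $\mathbb{E}|S_0\setminus S|\le(2s+1)^d\delta|S_0|$, so by Markov's inequality
\begin{equation}\label{eq:sources}
\mathbb{P}\big(|S|<\tfrac12|S_0|\big)\le2(2s+1)^d\delta\le\tfrac1{10}.
\end{equation}
Second, contours do not run along bad sites. Let $\mathcal{W}$ be the event that for some $m\ge|S_0|$ and some $\Pi\in\mathfrak{P}_m$ more than $m/4$ edges of $\Pi$ have a bad endpoint. Fix $\Pi$ and suppose that this happens. A site is an endpoint of at most $2d$ edges, so at least $m/(8d)$ of the at most $2m$ endpoints are bad, and by \eqref{eq:greedy} there is a $\kappa$-separated set of at least $\gamma m$ bad endpoints. There are at most $2^{2m}$ sets of endpoints, and by Lemma~\ref{lem:indep} a given $\kappa$-separated set of size at least $\gamma m$ is entirely bad with probability at most $\delta^{\gamma m}$. With Lemma~\ref{lem:count},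
\begin{equation}\label{eq:W}
\mathbb{P}(\mathcal{W})\le\sum_{m\ge|S_0|}\big(4C_d\,\delta^\gamma\big)^m\le\sum_{m\ge|S_0|}4^{-m}.
\end{equation}

\subsection{The tests along a fixed family of contours}\label{sub:tests}

Fix $m\ge|S_0|$ and $\Pi\in\mathfrak{P}_m$. The construction below makes no reference to $\mathcal{K}$ or to live and silent sites, which depend on the cuts that we want to keep unrevealed.

An edge of $\Pi$ is \emph{usable} if both endpoints are good and the inner endpoint is not in $S$. Let $\mathcal{U}_\Pi$ be the event that at least $m/2$ edges are usable; it belongs to $\mathcal{G}$. On $\mathcal{U}_\Pi$ the usable edges have at least $m/(4d)$ distinct inner endpoints, so by \eqref{eq:greedy} there are usable edges $\{z_i,z_i'\}$, $1\le i\le\tau:=\lceil\gamma m\rceil$, with $\kappa$-separated inner endpoints $z_i$. We choose them by a fixed rule that depends only on the set of usable edges, hence $\mathcal{G}$-measurably. Put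
\[
t_i=t_{z_i},\qquad t_i'=t_{z_i'},\qquad T=\{t_1,\dots,t_\tau\},\qquad T'=\{t_1',\dots,t_\tau'\},
\]
and let $X_i$ be the cut of the chamber with base $t_i$. Since $z_i\notin S$, we have $T\cap I=\emptyset$. Let $\Gamma$ be $G_n$ with the interiors of the chambers based in $T$ deleted, and $\mathcal{L}=x-A_\Gamma$. The sets $I,T,T'$ consist of bases in $V_n$, so they are contained in $V(\Gamma)$. Let $\mathcal{G}'$ be generated by $\mathcal{G}$ and the cuts of the prepared chambers that are not based in $T$. Then $\Gamma,I,T,T'$ are $\mathcal{G}'$-measurable, and by \eqref{eq:uniform}, given $\mathcal{G}'$, the cuts $X_1,\dots,X_\tau$ are i.i.d.\ uniform on $\{0,\dots,h-1\}$.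

As in Example~\ref{ex:octagon} we first set aside the equations at $T$ and then impose them one at a time:
\begin{align*}
E_0&=\{g\in\mathbb{F}^{V(\Gamma)}:\ \mathcal{L}g\text{ vanishes outside }I\cup T,\ g|_{T'}=0\},\\
E_i&=\{g\in E_{i-1}:\ (\mathcal{L}g)(t_i)=\varphi_{X_i}\,g(t_i)\},\qquad1\le i\le\tau .
\end{align*}

\begin{lemma}\label{lem:E0}
On $\mathcal{U}_\Pi$ we have $\dim E_0=|S|$.
\end{lemma}

\begin{proof}
Since $z_i$ is good and $z_i'$ is a neighbor of $z_i$, a shortest path in $G$ from $t_i$ to $t_i'$ has length at most $KL$. It avoids prepared interiors and stays in $V_n$ by \eqref{eq:inside}, so $\operatorname{dist}_\Gamma(t_i',t_i)\le KL$. For $j\ne i$ we have $|z_i'-z_j|_\infty\ge\kappa-1$, so $\operatorname{dist}_\Gamma(t_i',t_j)>(\kappa-2)L\ge KL$ by \eqref{eq:blockdist}. By Lemma~\ref{lem:nonsingular}, $\mathcal{L}^{-1}[T',T]$ is a non-singular $\tau\times\tau$ matrix. The functions $g$ with $\mathcal{L}g$ supported in $I\cup T$ are the functions $\mathcal{L}^{-1}y$, $y\in\mathbb{F}^{I\cup T}$, and form a space of dimension $|I|+\tau$. The matrix $\mathcal{L}^{-1}[T',I\cup T]$ of the conditions $g|_{T'}=0$ has rank $\tau$. So $\dim E_0=|I|=|S|$.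
\end{proof}

We say that a \emph{coincidence} occurs at step $i$ if $E_i=E_{i-1}$ although the linear form $g\mapsto g(t_i)$ is not identically zero on $E_{i-1}$. Let $\mathcal{A}_\Pi$ be the event that $\mathcal{U}_\Pi$ holds and at least $\tau/2$ coincidences occur.

\begin{lemma}\label{lem:coincidence}
$\mathbb{P}(\mathcal{A}_\Pi)\le(4/h)^{\gamma m/2}$.
\end{lemma}

\begin{proof}
Work on $\mathcal{U}_\Pi$ and condition on $\mathcal{G}'$ and $X_1,\dots,X_{i-1}$. Then $E_0,\dots,E_{i-1}$ are determined, and $X_i$ is still uniform. If $g_0(t_i)\ne0$ for some $g_0\in E_{i-1}$, a coincidence at step $i$ requires $\varphi_{X_i}=(\mathcal{L}g_0)(t_i)/g_0(t_i)$, and since the $\varphi_j$ are distinct, at most one value of $X_i$ satisfies this. If there is no such $g_0$, no coincidence occurs. So the conditional probability of a coincidence at step $i$ is at most $1/h$. Coincidences at earlier steps are determined by the conditioning, so by induction on $|\Theta|$, removing the largest element, coincidences occur at all steps of a given set $\Theta\subset\{1,\dots,\tau\}$ with probability at most $h^{-|\Theta|}$. A union bound over the sets $\Theta$ with $|\Theta|\ge\tau/2$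 gives $\mathbb{P}(\mathcal{A}_\Pi)\le2^\tau h^{-\tau/2}=(4/h)^{\tau/2}$, and $\tau\ge\gamma m$, $h\ge4$.
\end{proof}

Let $\mathcal{A}$ be the union of the events $\mathcal{A}_\Pi$ over all $m\ge|S_0|$ and $\Pi\in\mathfrak{P}_m$. Lemmas~\ref{lem:count} and~\ref{lem:coincidence} and the choice of $h$ give
\begin{equation}\label{eq:A}
\mathbb{P}(\mathcal{A})\le\sum_{m\ge|S_0|}\big(C_d\,(4/h)^{\gamma/2}\big)^m\le\sum_{m\ge|S_0|}4^{-m}.
\end{equation}

\subsection{A large kernel forces coincidences}

\begin{lemma}\label{lem:forced}
If \eqref{eq:star} holds and $\mathcal{W}$ does not, then $\mathcal{A}$ holds.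
\end{lemma}

\begin{proof}
Let $\Pi\in\mathfrak{P}_m$ be the family of Lemma~\ref{lem:contours}; it satisfies \eqref{eq:msize}. At most $m/4$ edges of $\Pi$ have a bad endpoint, and at most $2d|S_0|\le m/4$ edges have their inner endpoint in $S$. So $\mathcal{U}_\Pi$ holds and the construction of Section~\ref{sub:tests} applies. The sites $z_i$ and $z_i'$ are good, so by Lemma~\ref{lem:contours} every $z_i$ is live and every $z_i'$ is silent.

\emph{The kernel passes all tests.} Let $f\in\mathcal{K}$, $y=(x-A_n)f$ and $g=f|_{V(\Gamma)}$. The chambers based in $T$ are contained in $V_n$, and $G_n$ is obtained from $\Gamma$ by attaching at each $t_i$ a path with $X_i$ vertices and adding separate components. The function $y$ is supported in $I$, which contains no interior vertex. The separate components play no role in the equations on $V(\Gamma)$, and applying \eqref{eq:dangling} once for each attached path gives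
\begin{equation}\label{eq:identity}
\mathcal{L}g=y|_{V(\Gamma)}+\sum_{i=1}^\tau\varphi_{X_i}\,g(t_i)\,\delta_{t_i}.
\end{equation}
So $\mathcal{L}g$ vanishes outside $I\cup T$, and $g|_{T'}=0$ because the $z_i'$ are silent; thus $g\in E_0$. Since $T\cap I=\emptyset$, we have $y(t_i)=0$, and \eqref{eq:identity} gives $(\mathcal{L}g)(t_i)=\varphi_{X_i}g(t_i)$ for all $i$. Hence $g\in E_i$ for $0\le i\le\tau$. The restriction map $f\mapsto g$ is injective on $\mathcal{K}$: if $g=0$, then \eqref{eq:identity} gives $y=0$, so $f=Ry=0$.

\emph{Counting dimensions.} It follows that $\dim E_\tau\ge\dim\mathcal{K}\ge\frac34|S|$, while $\dim E_0=|S|$ by Lemma~\ref{lem:E0}. So $E_i\ne E_{i-1}$ for at most $\frac14|S|$ values of $i$. At every other step a coincidence occurs: $z_i$ is live, so some $f\in\mathcal{K}$ has $f(t_i)\ne0$, and its restriction lies in $E_{i-1}$. By \eqref{eq:msize}, $\tau\ge\gamma m\ge\frac12|S_0|\ge\frac12|S|$, so the number of coincidences is at least $\tau-\frac14|S|\ge\tau/2$.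
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rank}]
Take $L$ and $k$ from Section~\ref{sub:constants} and $n\ge2k$, so that $|S_0|\ge3$. By \eqref{eq:sources}, \eqref{eq:W} and \eqref{eq:A}, with probability at least $1-\frac1{10}-2\cdot\frac43\cdot4^{-3}\ge\frac12$ we have $|S|\ge\frac12|S_0|$ and neither $\mathcal{W}$ nor $\mathcal{A}$ occurs. On this event \eqref{eq:star} fails by Lemma~\ref{lem:forced}, which means $\dim\mathcal{K}<\frac34|S|$. By \eqref{eq:rank} the rank of $R[J,I]$ exceeds $\frac14|S|\ge\frac18|S_0|$, and being an integer it is at least $\lceil|S_0|/8\rceil$.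
\end{proof}

Together with Section~\ref{sec:reduction} and the case $p=1$ treated in the introduction, this completes the proof of Theorem~\ref{thm:main}.

\section{Potentials depending on the degree}\label{sec:ext}

We prove Theorem~\ref{thm:ext}. Let $\mu^w_{0}$ be the random spectral measure of $H_p$ at $\delta_0$, and split
\[
\mu_p^w=\mathbb{E}\big[\mu_0^w;\,|C(0)|<\infty\big]+\mathbb{E}\big[\mu_0^w;\,|C(0)|=\infty\big]
\]
into two measures of total masses $1-\theta(p)$ and $\theta(p)$.

\subsection{Upper bounds and the case $p=1$}

If $C(0)$ is finite, then $\mu_0^w$ is determined by the finite graph $C(0)$, which also determines the degrees of its vertices, and it has finite support. There are countably many finite connected subgraphs of $\mathbb{Z}^d$ containing $0$. So the first measure is a countable sum of multiples of finitely supported measures and is purely atomic. Hence the atoms of $\mu_p^w$ have mass at least $1-\theta(p)$, which proves part~1. For $p=1$ all degrees equal $2d$, so $H_1=A_1+w(2d)$ and $\mu_1^w$ is a translate of the absolutely continuous measure $\mu_1$; thus $m_c^w(1)=1$.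

Let $p_c(d)<p<1$. To prove $m_c^w(p)<\theta(p)$ it suffices to show that the second measure has an atom. Two leaves attached at the same vertex produce one. Let $v=e_1$ and $b=e_1+e_2$. By Lemma~\ref{lem:avoid} with $U=\{0,b\}$, the vertex $v$ lies in an infinite component of $G-U$ with positive probability, and this event is independent of the edges at $0$ and $b$. So with positive probability, in addition, the edges $\{0,v\}$ and $\{v,b\}$ are open and all other edges at $0$ and $b$ are closed. On this event $C(0)$ is infinite, $0$ and $b$ have degree $1$, and
\[
H_p(\delta_0-\delta_b)=\delta_v-\delta_v+w(1)(\delta_0-\delta_b).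
\]
Hence $\mu_0^w(\{w(1)\})\ge\langle\delta_0,(\delta_0-\delta_b)/\sqrt2\rangle^2=\frac12$, and the second measure has an atom at $w(1)$.

\subsection{The lower bound}

It remains to show $m_c^w(p)>0$ for $p_c(d)<p<1$. For finite $B$ let $H_B=\mathbf{1}_BH_p\mathbf{1}_B$, so that degrees are those in $G$, also at the boundary of $B$. We repeat Sections~\ref{sec:reduction}--\ref{sec:tests} with $A_B$ replaced by $H_B$; in particular $A_n$ becomes $H_n=H_{V_n}$ in the definitions of $R$, $\mathcal{K}$, and of live and silent sites. We go through the places where the operator enters.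

Lemmas~\ref{lem:nonsingular} and~\ref{lem:poles} were proved for an adjacency matrix plus a real diagonal matrix. The proof of Lemma~\ref{lem:atoms} uses translation invariance and the identity $(H_B\mathbf{1}_B\phi)(v)=(H_p\phi)(v)$ for $v\in B\setminus\partial B$, and both hold. So the analogue of Proposition~\ref{prop:rank} for $H_n$ implies $m_c^w(p)\ge c'/2>0$ by the same computation. Sections~\ref{sec:chambers} and~\ref{sec:counting} and the estimates \eqref{eq:sources} and \eqref{eq:W} do not involve the operator, and in Section~\ref{sec:contours} it enters only through \eqref{eq:rank} and Lemma~\ref{lem:nonsingular}.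

The tests need one adjustment, because the degree of $t_i$ depends on whether $X_i=0$, so that the restriction of $H_n$ to $V(\Gamma)$ is not $\mathcal{G}'$-measurable. For $v\in V(\Gamma)$ let $\deg^\circ(v)$ be the degree of $v$ in $G$, except that for $v=t_i$ the edge $\{t_i,u_1\}$ of its chamber is not counted; so $\deg^\circ(t_i)\le2d-1$. All other edges from $V(\Gamma)$ to the deleted interiors are closed, so $\deg^\circ$ is $\mathcal{G}'$-measurable. Put $\mathcal{L}=x-A_\Gamma-w(\deg^\circ(\cdot))$. For $X\ge1$ let $\mathcal{J}_X$ be the $X\times X$ tridiagonal matrix with entries $1$ next to the diagonal and diagonal $w(2),\dots,w(2),w(1)$; this is the restriction of $H_p$ to a dangling path with $X$ vertices, whose last vertex has degree $1$ and whose other vertices have degree $2$. Define $\psi_{i,0}=0$ and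
\[
\psi_{i,X}=w(\deg^\circ(t_i)+1)-w(\deg^\circ(t_i))+(x-\mathcal{J}_X)^{-1}(1,1),\qquad1\le X\le h-1 .
\]
By Lemma~\ref{lem:jacobi}, $\psi_{i,X}$ has exactly $X$ poles. So for each $i$ the functions $\psi_{i,0},\dots,\psi_{i,h-1}$ are distinct, and they are $\mathcal{G}'$-measurable. Define $E_0,\dots,E_\tau$ with the new $\mathcal{L}$ and with $\psi_{i,X_i}$ in place of $\varphi_{X_i}$. Lemma~\ref{lem:E0} holds because Lemma~\ref{lem:nonsingular} applies to $\mathcal{L}^{-1}$, and Lemma~\ref{lem:coincidence} uses only the distinctness just shown.

In Lemma~\ref{lem:forced} only the identity \eqref{eq:identity} has to be checked. Let $f\in\mathcal{K}$, $y=(x-H_n)f$, $g=f|_{V(\Gamma)}$. At a vertex $v\in V(\Gamma)\setminus T$, and at $v=t_i$ when $X_i=0$, there is no open edge to the deleted interiors and $\deg^\circ(v)=\deg_G(v)$, so $(\mathcal{L}g)(v)=y(v)$. If $X_i\ge1$, the equations on the dangling path $P$ at $t_i$ read $(x-\mathcal{J}_{X_i})f|_P=f(t_i)\delta_{u_1}$, so $f(u_1)=(x-\mathcal{J}_{X_i})^{-1}(1,1)f(t_i)$; moreover $\deg_G(t_i)=\deg^\circ(t_i)+1$, so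
\[
(\mathcal{L}g)(t_i)=y(t_i)+f(u_1)+\big[w(\deg^\circ(t_i)+1)-w(\deg^\circ(t_i))\big]g(t_i)=y(t_i)+\psi_{i,X_i}\,g(t_i).
\]
Thus $\mathcal{L}g=y|_{V(\Gamma)}+\sum_i\psi_{i,X_i}g(t_i)\delta_{t_i}$, and the rest of the proof of Lemma~\ref{lem:forced} uses nothing else about the operator. This proves the analogue of Proposition~\ref{prop:rank} for $H_n$, hence $m_c^w(p)>0$, and completes the proof of Theorem~\ref{thm:ext}.

\begin{thebibliography}{9}

\bibitem{AKN} Aizenman, Kesten, and Newman, 1987.

\bibitem{AP} Antal and Pisztora, Ann. Probab. 24 (1996).

\bibitem{BK} Burton and Keane, 1989.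

\bibitem{CCGKS} Chayes, Chayes, Grimmett, Kesten, and Schonmann, 1989.

\bibitem{Gri} Grimmett, \emph{Percolation}, 2nd ed.

\bibitem{GM} Grimmett and Marstrand, 1990.

\bibitem{Spectra} \emph{Spectra of sparse random graphs}, \texttt{https://www.ceremade.dauphine.fr/\textasciitilde salez/spectra.pdf}.

\end{thebibliography}
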